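
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title[A homogeneous space that is not ultracomplete]{A homogeneous countably compact \v{C}ech-complete space\\ that is not ultracomplete}

\begin{abstract}
We construct in ZFC a homogeneous, countably compact, \v{C}ech-complete space that is not ultracomplete. The space is also $\omega$-bounded, first countable and zero-dimensional, and its weight is $\omega_1$, the least possible. It is the countable power $Z^\omega$ of a space $Z$ built from a coherent family of finite-to-one functions $e_\beta\colon\beta\to\omega$, $\beta<\omega_1$. We also prove that the product of a sequence of nonempty, first countable, countably compact spaces is ultracomplete if and only if every factor is.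
\end{abstract}


\section{The question and the answer}

All spaces are Tychonoff. A \emph{compactification} of $X$ is a compact Hausdorff space $bX$ containing $X$ as a dense subspace, and $bX\setminus X$ is the corresponding \emph{remainder}. A space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of its \v{C}ech--Stone compactification $\beta X$. It is \emph{ultracomplete} (equivalently, strongly complete in the sense of Ponomarev and Tkachuk) if it has a countable outer base in $\beta X$: there are open sets $U_n\supset X$ in $\beta X$, $n\in\omega$, such that every open $U\subset\beta X$ with $X\subset U$ contains some $U_n$. An ultracomplete space is \v{C}ech-complete: applying the definition to $U=\beta X\setminus\{p\}$ for $p\in\beta X\setminus X$ gives $X=\bigcap_nU_n$. Finally, $X$ is \emph{homogeneous} if for all $x,y\in X$ some homeomorphism of $X$ onto itself takes $x$ to $y$.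

The following problem is from \cite{Source}.

\begin{quote}
\emph{Let $X$ be a homogeneous countably compact \v{C}ech-complete space. Must $X$ be ultracomplete?}
\end{quote}

Both completeness properties are statements about the remainder. By definition, $X$ is \v{C}ech-complete exactly when $\beta X\setminus X$ is $\sigma$-compact. Call a space $Y$ \emph{hemicompact} if there are compact sets $H_n\subset Y$, $n\in\omega$, such that every compact $L\subset Y$ lies in some $H_n$. Lemma~\ref{lem:remainder} shows that $X$ is ultracomplete exactly when one (equivalently, every) remainder of $X$ is hemicompact. So the problem asks when a $\sigma$-compact remainder has a countable family of compact sets that is cofinal, and not only covering. Here are the simplest cases, in which Lemma~\ref{lem:remainder} is used.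

\begin{example}\label{ex:first}
(a) If $X$ is locally compact, it is open in $\beta X$, so $\{X\}$ is an outer base and $X$ is ultracomplete. A homogeneous space is either locally compact or has no point with a compact neighborhood, so only the second kind is of interest.

(b) The space $[0,1]\setminus\mathbb Q$ is homogeneous, being homeomorphic to the topological group $\mathbb Z^\omega$. Its remainder $\mathbb Q\cap[0,1]$ in $[0,1]$ is $\sigma$-compact but not hemicompact. Indeed, let $H_n\subset\mathbb Q\cap[0,1]$ be compact. Since $H_n$ is closed in $[0,1]$ and contains no irrational number, it does not contain $\mathbb Q\cap[0,\frac1{n+1})$, and we can choose $q_n$ in this set outside $H_n$. The compact set $\{0\}\cup\{q_n:n\in\omega\}$ lies in no $H_n$. So countable compactness cannot be omitted in the problem.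

(c) The space $\omega_1^\omega$ is countably compact, since each of its countable subsets lies in a compact set $[0,\eta]^\omega$ with $\eta<\omega_1$. It is nowhere locally compact, since every neighborhood of every point contains a closed copy of $\omega_1$. It is homogeneous by Corollary~\ref{cor:power} below. It is ultracomplete: its remainder in $(\omega_1+1)^\omega$ is the set of sequences with at least one coordinate equal to $\omega_1$. Let $H_n$ be the compact set of all $x$ with $x(i)=\omega_1$ for some $i\le n$. Suppose that a compact subset $L$ of the remainder lies in no $H_n$, and choose $y_n\in L\setminus H_n$. Then $y_n(i)<\omega_1$ for $i\le n$, so there is $\eta<\omega_1$ with $y_n(i)\le\eta$ for all $i\le n<\omega$. Let $y\in L$ be a cluster point of $(y_n)$. For each $i$, all but finitely many $n$ satisfy $y_n(i)\le\eta$, so $y(i)\le\eta$. Thus $y\in\omega_1^\omega$, which contradicts that $L$ lies in the remainder.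
\end{example}

In (c), points that escape from the sets $H_n$ are forced to cluster inside $X$, because countable subsets of $\omega_1$ are bounded. One might guess that countable compactness always has this effect, so that the answer to the problem is yes. It is no.

\begin{theorem}\label{thm:main}
There is (in ZFC) a homogeneous \v{C}ech-complete space $X$ that is countably compact but not ultracomplete. Moreover, $X$ can be taken $\omega$-bounded (every countable subset has compact closure), first countable, zero-dimensional, and of weight $\omega_1$. The weight $\omega_1$ is least possible.
\end{theorem}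

The ultracompleteness in Example~\ref{ex:first}(c) is an instance of a general fact.

\begin{theorem}\label{thm:product}
If $Z_i$ $(i\in\omega)$ are nonempty, first countable and countably compact, then $\prod_iZ_i$ is ultracomplete if and only if every $Z_i$ is ultracomplete.
\end{theorem}

The space of Theorem~\ref{thm:main} has the form $Z^\omega$. Sections~\ref{sec:remainder} and~\ref{sec:power} show that the power provides homogeneity and keeps the other properties, so that the task is to find a suitable $Z$, homogeneous or not. Section~\ref{sec:model} works out a countable model, which shows both the main idea and why uncountably many copies of it have to be glued together. The gluing uses the functions of Section~\ref{sec:coherent}, and the space is built in Section~\ref{sec:M}. Theorem~\ref{thm:product} is proved in Section~\ref{sec:product}.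

\smallskip
\noindent\textbf{Conventions.} A space is \emph{zero-dimensional} if it has a base of clopen sets. Ordinals carry the order topology, and $\Lambda$ is the set of nonzero limit ordinals below $\omega_1$. A function is \emph{finite-to-one} if its point preimages are finite. In a product, $\pi_i$ is the projection to the $i$th factor. Two remarks on hemicompactness will be used freely. A closed subspace $F$ of a hemicompact space is hemicompact, as the sets $H_n\cap F$ show. Taking finite unions, we may assume $H_n\subset H_{n+1}$.

\section{Ultracompleteness and remainders}\label{sec:remainder}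

\begin{lemma}\label{lem:remainder}
Let $bX$ be a compactification of $X$. Then $X$ is ultracomplete if and only if $bX\setminus X$ is hemicompact. If $bX\setminus X$ is $\sigma$-compact, then $X$ is \v{C}ech-complete.
\end{lemma}

\begin{proof}
Let $f\colon\beta X\to bX$ be the canonical map, the continuous map that is the identity on $X$. It is onto, and $f^{-1}(bX\setminus X)=\beta X\setminus X$ \cite[3.5.7]{Engelking}.

Let $\{U_n\}$ be a countable outer base of $X$ in $\beta X$. Then $H_n=f(\beta X\setminus U_n)$ is a compact subset of $bX\setminus X$. If $L\subset bX\setminus X$ is compact, then $\beta X\setminus f^{-1}(L)$ is open and contains $X$, so it contains some $U_n$. Hence $f^{-1}(L)\subset\beta X\setminus U_n$ and $L\subset H_n$.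

Conversely, let the sets $H_n$ witness that $bX\setminus X$ is hemicompact. The sets $\beta X\setminus f^{-1}(H_n)$ are open and contain $X$. If $U\supset X$ is open in $\beta X$, then the compact set $f(\beta X\setminus U)\subset bX\setminus X$ lies in some $H_n$, and therefore $\beta X\setminus f^{-1}(H_n)\subset U$.

Finally, if $bX\setminus X=\bigcup_nK_n$ with $K_n$ compact, then $X=\bigcap_n(\beta X\setminus f^{-1}(K_n))$.
\end{proof}

\section{Homogeneous powers}\label{sec:power}

In a first countable zero-dimensional space one can try to build a homeomorphism taking $x$ to $x'$ in countably many steps, shrinking clopen neighborhoods of $x$ and $x'$ and matching what lies outside them. This works if clopen pieces can always be moved into a prescribed open set.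

\begin{lemma}\label{lem:homogeneous}
Let $E$ be a first countable zero-dimensional Hausdorff space without isolated points such that every nonempty open subset of $E$ contains a clopen subset of $E$ homeomorphic to $E$. Then $E$ is homogeneous.
\end{lemma}

\begin{proof}
Let $x,x'\in E$, and let $(N_n)$, $(N_n')$ be decreasing clopen local bases at $x$ and $x'$. We construct decreasing sequences of clopen sets $A_n\ni x$ and $B_n\ni x'$, and homeomorphisms $h_n\colon E\setminus A_n\to E\setminus B_n$, each extending the previous one. Let $A_0=B_0=E$ and $h_0=\emptyset$. Given stage $n$, we first shrink $A_n$ and put a copy of the removed piece into $B_n$, and then do the same in the other direction.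
\begin{itemize}
\item Choose a clopen $A'$ with $x\in A'\subset A_n\cap N_n$. The open set $B_n\setminus\{x'\}$ is nonempty because $x'$ is not isolated. So it contains a clopen set $V$ with a homeomorphism $\varphi\colon E\to V$. Let $C=\varphi(A_n\setminus A')$. It is a clopen subset of $B_n$ not containing $x'$.
\item Choose a clopen $B_{n+1}$ with $x'\in B_{n+1}\subset(B_n\setminus C)\cap N_n'$. In the nonempty open set $A'\setminus\{x\}$ choose a clopen set $V'$ with a homeomorphism $\psi\colon E\to V'$. Let $C'=\psi\bigl((B_n\setminus C)\setminus B_{n+1}\bigr)$ and $A_{n+1}=A'\setminus C'$. Then $x\in A_{n+1}$.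
\end{itemize}
Put $h_{n+1}=h_n\cup\varphi|_{A_n\setminus A'}\cup\psi^{-1}|_{C'}$. The domain is the disjoint union of the clopen sets $E\setminus A_n$, $A_n\setminus A'$ and $C'$, that is, $E\setminus A_{n+1}$. The three pieces are mapped homeomorphically onto the disjoint clopen sets $E\setminus B_n$, $C$ and $(B_n\setminus C)\setminus B_{n+1}$, whose union is $E\setminus B_{n+1}$. So $h_{n+1}$ is a homeomorphism of $E\setminus A_{n+1}$ onto $E\setminus B_{n+1}$.

Since $A_{n+1}\subset N_n$ and $B_{n+1}\subset N_n'$, the sets $A_n$ and $B_n$ form local bases at $x$ and $x'$. In particular $\bigcap_nA_n=\{x\}$ and $\bigcap_nB_n=\{x'\}$, so $h=\bigcup_nh_n\cup\{(x,x')\}$ is a bijection of $E$. It restricts to the homeomorphism $h_n$ between the open sets $E\setminus A_n$ and $E\setminus B_n$, so it is a homeomorphism from $E\setminus\{x\}$ onto $E\setminus\{x'\}$. It satisfies $h(A_n)=B_n$ for all $n$, so $h$ is continuous at $x$ and $h^{-1}$ is continuous at $x'$.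
\end{proof}

\begin{corollary}\label{cor:power}
Let $Z$ be first countable and zero-dimensional, with $|Z|\ge2$, and suppose that the isolated points of $Z$ are dense in $Z$. Then $Z^\omega$ is homogeneous.
\end{corollary}

\begin{proof}
The space $Z^\omega$ is first countable, zero-dimensional and Hausdorff. A nonempty open set contains a set $U_0\times\dots\times U_k\times Z\times Z\times\cdots$ with $U_i\subset Z$ open and nonempty. As $|Z|\ge2$, this set has more than one point, so $Z^\omega$ has no isolated points. Choose isolated points $d_i\in U_i$. Then $\{d_0\}\times\dots\times\{d_k\}\times Z\times Z\times\cdots$ is clopen and homeomorphic to $Z^\omega$. Apply Lemma~\ref{lem:homogeneous}.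
\end{proof}

The next proposition isolates what is needed from $Z$.

\begin{proposition}\label{prop:reduction}
Let $M$ be a compact Hausdorff zero-dimensional space, $Z$ a dense subspace of $M$, and $Y=M\setminus Z$. Suppose that
\begin{enumerate}
\item[(1)] $Y$ is $\sigma$-compact but not hemicompact;
\item[(2)] $Z$ is $\omega$-bounded;
\item[(3)] $Z$ is first countable;
\item[(4)] the isolated points of $Z$ are dense in $Z$.
\end{enumerate}
Then $X=Z^\omega$ is homogeneous, \v{C}ech-complete, $\omega$-bounded (hence countably compact), first countable and zero-dimensional, but it is not ultracomplete.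
\end{proposition}

\begin{proof}
If $|Z|\le1$, then $M=Z$ and $Y=\emptyset$ is hemicompact, contrary to (1). So $|Z|\ge2$. The space $Z$ is zero-dimensional as a subspace of $M$. Hence $X$ is first countable and zero-dimensional, and it is homogeneous by (3), (4) and Corollary~\ref{cor:power}.

\emph{$\omega$-bounded.} A countable $S\subset Z^\omega$ is contained in $\prod_i\overline{\pi_i(S)}$, which is compact by (2). In an $\omega$-bounded space every sequence has a cluster point in the compact closure of its range, so the space is countably compact.

\emph{\v{C}ech-complete.} Since $Z$ is dense in $M$, the space $M^\omega$ is a compactification of $X$. The remainder is $\bigcup_i\pi_i^{-1}(Y)$. If $Y=\bigcup_nK_n$ with $K_n$ compact, this is the union of the compact sets $\pi_i^{-1}(K_n)$. Apply Lemma~\ref{lem:remainder}.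

\emph{Not ultracomplete.} Otherwise $M^\omega\setminus X$ would be hemicompact by Lemma~\ref{lem:remainder}. Fix $z\in Z$. The set $M\times\{(z,z,\dots)\}$ is closed in $M^\omega$ and meets $M^\omega\setminus X$ in $Y\times\{(z,z,\dots)\}$. So $Y$ would be homeomorphic to a closed subspace of a hemicompact space, and hence hemicompact, contrary to (1).
\end{proof}

\section{A countable model}\label{sec:model}

Conditions (1) and (2) of Proposition~\ref{prop:reduction} pull in opposite directions: $Y$ must contain compact sets that are not absorbed by any countable list, while closures of countable subsets of $Z$ must avoid $Y$. We describe the mechanism first with countably many columns. This section is motivation only and is not used later.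

Let $I$ be an index set and let $Y=(I\times\omega)\cup\{\infty\}$, where the points $(i,k)$ are isolated. We want the compact subsets of $Y$ to lie below graphs of functions $I\to\omega$. To prevent a compact set from containing infinitely many points of one column, let the column $\{i\}\times\omega$ converge to a point $t_i\in Z$. By (2), infinitely many points $t_i$ must again accumulate at a point of $Z$, so a sequence of them must not converge to $\infty$. For $I=\omega$ we therefore add one point $s\in Z$, the limit of the points $t_n$, and divide the points $(n,k)$ between $s$ and $\infty$ along the graph of a function $e\colon\omega\to\omega$. Thus let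
\[
N=(\omega\times\omega)\cup\{t_n:n<\omega\}\cup\{s,\infty\},
\]
where the points $(n,k)$ are isolated and basic neighborhoods of the other points are, for $m<\omega$,
\begin{align*}
t_n&:\quad \{t_n\}\cup\{(n,k):k\ge m\},\\
s&:\quad \{s\}\cup\{t_n:n\ge m\}\cup\{(n,k):n\ge m,\ k>e(n)\},\\
\infty&:\quad \{\infty\}\cup\{(n,k):n\ge m,\ k\le e(n)\}.
\end{align*}
This is a compact Hausdorff space. The set $L=\{(n,k):k\le e(n)\}\cup\{\infty\}$ and its complement $B$ are clopen. See Figure~\ref{fig:model}. Let $Y=(\omega\times\omega)\cup\{\infty\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]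
\foreach \n in {0,...,5} {
  \foreach \k in {0,...,5} {
    \ifnum\k>\n\relax
      \draw (\n,\k) circle (3pt);
    \else
      \fill (\n,\k) circle (3pt);
    \fi
  }
  \node at (\n,6.05) {$\vdots$};
  \fill ({\n-0.1},6.8) rectangle ({\n+0.1},7.0);
  \node[above] at (\n,7.0) {$t_{\n}$};
  \draw[dashed] ({\n-0.5},{\n+0.5}) -- ({\n+0.5},{\n+0.5});
}
\foreach \n in {0,...,4} {
  \draw[dashed] ({\n+0.5},{\n+0.5}) -- ({\n+0.5},{\n+1.5});
}
\node at (6.5,6.9) {$\cdots$};
\node at (6.5,2) {$\cdots$};
\fill (7.9,6.8) rectangle (8.1,7.0);
\node[right] at (8.2,6.9) {$s$};
\fill (8,2) circle (3pt);
\node[right] at (8.2,2) {$\infty$};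
\end{tikzpicture}
\caption{The countable model for $e(n)=n$. Column $n$ consists of the points $(n,k)$, $k<\omega$, and converges to $t_n$; the points $t_n$ converge to $s$. The dashed line runs just above the graph of $e$: hollow points, above it, are close to $s$ in late columns, and solid points, below it, are close to $\infty$ in late columns. Squares belong to $Z$, dots (hollow or solid) to $Y$.}
\label{fig:model}
\end{figure}

\emph{The role of finite-to-one functions.} In the model $Y$ is countable, so it is trivially $\sigma$-compact. With uncountably many columns we shall write $Y$ as the union of the sets $K_m=\{(n,k):k\le m\}\cup\{\infty\}$, so we ask when these are compact. The set $K_m$ has no $t_n$ in its closure. It meets $B$ in the set of all $(n,k)$ with $e(n)<k\le m$, so $s$ is not in its closure exactly when $e(n)<m$ for only finitely many $n$. Hence all sets $K_m$ are closed, and so compact, if and only if $e$ is finite-to-one. For example, $e(n)=n$ will do, and $e=0$ will not.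

\emph{In the model, $Y$ is hemicompact.} If $H\subset Y$ is compact, then $H\cap B$ is compact and consists of isolated points, so it is finite. Thus $H$ lies in the union of the compact set $L$ and a finite subset of $\omega\times\omega$, and there are only countably many such unions.

So a single curve separating $s$ from $\infty$ makes its own lower part $L$ almost the largest compact set. To defeat hemicompactness we take $\omega_1$ columns. There is no finite-to-one function $\omega_1\to\omega$. Instead, for every limit ordinal $\beta<\omega_1$ we use a finite-to-one function $e_\beta\colon\beta\to\omega$ on the first $\beta$ columns, with its own limit point $s_\beta$ for the points $t_\alpha$, $\alpha<\beta$. The lower parts of these curves, each together with $\infty$, are to be compact sets $L_\beta\subset Y$, and we shall see that no countable family of compact sets absorbs all of them.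

The curves have to fit together. The points $(\alpha,k)$ above $e_\beta$, together with $t_\alpha$ for $\alpha<\beta$ and $s_\gamma$ for $\gamma\le\beta$, should form a clopen set $U_\beta$. Let $\beta<\delta$. If all these sets are as desired, then $U_\beta\setminus U_\delta$ and $L_\beta\cap U_\delta$ are compact and consist of isolated points, so they are finite. The former is the set of all $(\alpha,k)$ with $\alpha<\beta$ and $e_\beta(\alpha)<k\le e_\delta(\alpha)$, and the latter is the set of all $(\alpha,k)$ with $\alpha<\beta$ and $e_\delta(\alpha)<k\le e_\beta(\alpha)$. Thus $e_\beta$ and $e_\delta$ may differ at only finitely many $\alpha<\beta$. This is the coherence of the next section.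

\section{Coherent finite-to-one functions}\label{sec:coherent}

\begin{lemma}\label{lem:coherent}
There are finite-to-one functions $e_\beta\colon\beta\to\omega$ $(\beta<\omega_1)$ such that for all $\gamma<\beta<\omega_1$ the set $\{\alpha<\gamma:e_\gamma(\alpha)\ne e_\beta(\alpha)\}$ is finite.
\end{lemma}

\begin{proof}
This is a classical recursion. Put $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,0)\}$; both properties are inherited from $e_\beta$. Let $\beta\in\Lambda$ and suppose that the functions $e_\gamma$, $\gamma<\beta$, are as required. Choose $0=\beta_0<\beta_1<\cdots$ with supremum $\beta$, and put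
\[
e_\beta(\alpha)=\max\bigl(e_{\beta_{n+1}}(\alpha),\,n\bigr)\qquad\text{for }\alpha\in[\beta_n,\beta_{n+1}).
\]

If $e_\beta(\alpha)=k$ and $\alpha\in[\beta_n,\beta_{n+1})$, then $n\le k$ and $e_{\beta_{n+1}}(\alpha)\le k$. For each of the finitely many $n\le k$ there are only finitely many such $\alpha$. So $e_\beta$ is finite-to-one. This is what the maximum with $n$ achieves.

For coherence, fix $n$ and $i\le n$. On $[\beta_i,\beta_{i+1})$ the function $e_\beta$ differs from $e_{\beta_{i+1}}$ only where $e_{\beta_{i+1}}(\alpha)<i$, that is, at finitely many points, and $e_{\beta_{i+1}}$ differs from $e_{\beta_{n+1}}$ at finitely many points. As $i$ ranges over $0,\dots,n$, these intervals cover $\beta_{n+1}$, so $e_\beta$ and $e_{\beta_{n+1}}$ differ at finitely many points of $\beta_{n+1}$. Given $\gamma<\beta$, take $n$ with $\gamma\le\beta_{n+1}$ and use the coherence of $e_\gamma$ and $e_{\beta_{n+1}}$.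
\end{proof}

We fix such functions for the rest of the construction.

\section{The compact space $M$}\label{sec:M}

One more difficulty remains. In the model the points $(n,k)$ of $Y$ are isolated, so $Z$ is not dense and $Y$ is not the remainder of $Z$. We therefore replace each point $(\alpha,k)$ by a copy of $\omega_1+1$, consisting of points $(\alpha,k,\xi)$ with $\xi\le\omega_1$. The top point $(\alpha,k,\omega_1)$ belongs to $Y$ and the other points belong to $Z$. The top point is in the closure of the points below it, but not in the closure of countably many of them. It remains to say where the lower points of different copies accumulate. If countable sets of them are to have closures in $Z$, they must not accumulate at $\infty$. So the clopen set $B_\beta$ that surrounds the points $s_\gamma$, $\gamma\le\beta$, will contain, in the first $\beta$ columns, all points $(\alpha,k,\xi)$ with $\xi\le\beta$, on whichever side of the curve $e_\beta$ the pair $(\alpha,k)$ lies.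

\subsection*{Definition of $M$} The points of $M$ are
\begin{itemize}
\item $(\alpha,k,\xi)$ for $\alpha<\omega_1$, $k<\omega$, $\xi\le\omega_1$;
\item $t_\alpha$ for $\alpha<\omega_1$;
\item $s_\beta$ for $\beta\in\Lambda\cup\{\omega_1\}$. We write $\infty=s_{\omega_1}$.
\end{itemize}
For $\alpha<\omega_1$, $k<\omega$, $\delta\le\omega_1$ and $\beta\in\Lambda$ let
\begin{align*}
A_{\alpha,k}(\delta)&=\{(\alpha,k,\xi):\xi\le\delta\},\qquad A_{\alpha,k}=A_{\alpha,k}(\omega_1),\qquad
C_\alpha=\{t_\alpha\}\cup\bigcup_{k<\omega}A_{\alpha,k},\\
B_\beta&=\{s_\gamma:\gamma\in\Lambda,\ \gamma\le\beta\}\cup\{t_\alpha:\alpha<\beta\}\\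
&\qquad\cup\{(\alpha,k,\xi):\alpha<\beta\text{ and }(\xi\le\beta\text{ or }k>e_\beta(\alpha))\}.
\end{align*}
We call $A_{\alpha,k}$ a \emph{cell} and $C_\alpha$ a \emph{column}. The topology of $M$ has as a subbase all sets $A_{\alpha,k}(\delta)$, $C_\alpha$, $B_\beta$ and their complements. So all these sets are clopen.

Two consequences of the definitions will be used throughout.

\begin{enumerate}
\item[(A)] If $\alpha\ge\beta$, then $B_\beta\cap C_\alpha=\emptyset$. If $\alpha<\beta$, then $B_\beta$ contains $t_\alpha$ and all cells $A_{\alpha,k}$ with $k>e_\beta(\alpha)$, and it meets each of the finitely many other cells of $C_\alpha$ in $A_{\alpha,k}(\beta)$.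
\item[(B)] If $\beta<\delta$ are in $\Lambda$, then $B_\beta\setminus B_\delta$ is contained in the union of the cells $A_{\alpha,k}$ with $\alpha<\beta$ and $e_\beta(\alpha)<k\le e_\delta(\alpha)$. There are finitely many of them.
\end{enumerate}
To see (B), note that the points $s_\gamma$ and $t_\alpha$ of $B_\beta$ belong to $B_\delta$. If $(\alpha,k,\xi)\in B_\beta\setminus B_\delta$, then $\alpha<\beta<\delta$, so $\xi>\delta$ and $k\le e_\delta(\alpha)$. Since $\xi>\beta$, membership in $B_\beta$ gives $k>e_\beta(\alpha)$. By coherence, $e_\beta(\alpha)<e_\delta(\alpha)$ for only finitely many $\alpha<\beta$.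

\begin{lemma}\label{lem:M}
The space $M$ is compact, Hausdorff, zero-dimensional, and of weight at most $\omega_1$. Moreover:
\begin{enumerate}
\item[(i)] $\xi\mapsto(\alpha,k,\xi)$ is a homeomorphism of $\omega_1+1$ onto the clopen set $A_{\alpha,k}$;
\item[(ii)] every neighborhood of $t_\alpha$ contains all but finitely many cells of $C_\alpha$;
\item[(iii)] for $\beta\in\Lambda\cup\{\omega_1\}$, every neighborhood of $s_\beta$ contains $t_\alpha$ for all sufficiently large $\alpha<\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
The subbase has cardinality $\omega_1$ and consists of clopen sets, so $M$ is zero-dimensional and of weight at most $\omega_1$.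

\emph{Hausdorff.} It suffices to separate distinct points by a subbasic set, since its complement is also open. A point of $A_{\alpha,k}$ is separated by $A_{\alpha,k}$ from all points outside this cell. Points $(\alpha,k,\xi)$ and $(\alpha,k,\xi')$ with $\xi<\xi'$ are separated by $A_{\alpha,k}(\xi)$. The column $C_\alpha$ separates $t_\alpha$ from the points outside $C_\alpha$. For $\beta<\gamma$ in $\Lambda\cup\{\omega_1\}$, the set $B_\beta$ contains $s_\beta$ but not $s_\gamma$.

\emph{Cells: proof of \textup{(i)}.} In terms of the coordinate $\xi$, the set $A_{\alpha,k}(\delta)$ meets $A_{\alpha,k}$ in $[0,\delta]$, and by (A) the set $B_\delta$ meets it in $\emptyset$, in $[0,\delta]$, or in everything. The sets $A_{\alpha',k'}(\delta)$ with $(\alpha',k')\ne(\alpha,k)$ and the columns meet $A_{\alpha,k}$ in $\emptyset$ or in everything. So the subspace topology is generated by the sets $[0,\delta]$, $\delta\le\omega_1$, and their complements, and this is the order topology of $\omega_1+1$. In particular, cells are compact.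

\emph{Columns: proof of \textup{(ii)}.} Let $S$ be a subbasic set containing $t_\alpha$. If $S=C_\alpha$, it contains every cell of $C_\alpha$. If $S$ is the complement of some $A_{\alpha',k}(\delta)$ or of some $C_{\alpha'}$ with $\alpha'\ne\alpha$, it contains all cells of $C_\alpha$ with at most one exception. If $S=B_\delta$, then $\alpha<\delta$, and $S$ contains the cells $A_{\alpha,k}$ with $k>e_\delta(\alpha)$. If $S=M\setminus B_\delta$, then $\alpha\ge\delta$ and $C_\alpha\subset S$. This proves (ii). Since cells are compact, it follows that $C_\alpha$ is compact.

\emph{The sets $B_\beta$ are compact.} We use induction on $\beta\in\Lambda$. Let $B_\delta$ be compact for all $\delta\in\Lambda\cap\beta$. We list the subbasic sets $S$ containing $s_\beta$.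
\begin{itemize}
\item $S=M\setminus A_{\alpha,k}(\delta)$. Then $B_\beta\setminus S\subset A_{\alpha,k}$.
\item $S=M\setminus C_\alpha$. Then $B_\beta\setminus S\subset C_\alpha$.
\item $S=M\setminus B_\delta$ with $\delta<\beta$. Then $B_\beta\setminus S\subset B_\delta$.
\item $S=B_\delta$ with $\delta\ge\beta$. Then $B_\beta\setminus S$ is empty or, by (B), contained in the union of finitely many cells.
\end{itemize}
In every case the closed set $B_\beta\setminus S$ is contained in a compact set, so it is compact. Hence for every finite intersection $W$ of such sets $S$ the set $B_\beta\setminus W$ is a finite union of compact sets. Given an open cover of $B_\beta$, one member contains $s_\beta$ and some such $W$, and finitely many further members cover $B_\beta\setminus W$.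

\emph{$M$ is compact.} The subbasic sets containing $\infty$ are the complements of the sets $A_{\alpha,k}(\delta)$, $C_\alpha$ and $B_\delta$, which are all compact. As before, the complement of every basic neighborhood of $\infty$ is compact, so $M$ is compact.

\emph{Proof of \textup{(iii)}.} For $\beta\in\Lambda$ use the list above. The set $M\setminus A_{\alpha,k}(\delta)$ contains all points $t_{\alpha'}$, and $M\setminus C_\alpha$ contains all except $t_\alpha$. The set $M\setminus B_\delta$ with $\delta<\beta$ contains $t_{\alpha'}$ for $\delta\le\alpha'<\beta$, and $B_\delta$ with $\delta\ge\beta$ contains $t_{\alpha'}$ for all $\alpha'<\beta$. For $\beta=\omega_1$ the same holds, without the last type.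
\end{proof}

\subsection*{The remainder}
Let
\[
Y=\{(\alpha,k,\omega_1):\alpha<\omega_1,\ k<\omega\}\cup\{\infty\},\qquad Z=M\setminus Y.
\]

\begin{lemma}\label{lem:Y}
$Y$ is $\sigma$-compact but not hemicompact.
\end{lemma}

\begin{proof}
For $n<\omega$ and $\beta\in\Lambda$ consider the subsets
\[
K_n=\{(\alpha,k,\omega_1):k\le n\}\cup\{\infty\},\qquad
L_\beta=\{(\alpha,k,\omega_1):\alpha<\beta,\ k\le e_\beta(\alpha)\}\cup\{\infty\}
\]
of $Y$. We show that they are closed in $M$ and hence compact. Let $F$ be one of them and $x\in M\setminus F$. Then $x\ne\infty$.
\begin{itemize}
\item If $x=(\alpha,k,\xi)$ with $\xi<\omega_1$, the neighborhood $A_{\alpha,k}(\xi)$ of $x$ misses $Y\supset F$. If $x=(\alpha,k,\omega_1)$, the cell $A_{\alpha,k}$ misses $F$, since it meets $Y$ only in $x$.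
\item If $x=t_\alpha$, note that $F$ meets only finitely many cells of $C_\alpha$. Removing them from $C_\alpha$ leaves a neighborhood of $x$ missing $F$.
\item Let $x=s_\gamma$ with $\gamma\in\Lambda$. Since $\gamma<\omega_1$, a point $(\alpha,k,\omega_1)$ is in $B_\gamma$ if and only if $\alpha<\gamma$ and $k>e_\gamma(\alpha)$, and $\infty\notin B_\gamma$. So
\begin{align*}
B_\gamma\cap K_n&=\{(\alpha,k,\omega_1):\alpha<\gamma,\ e_\gamma(\alpha)<k\le n\},\\
B_\gamma\cap L_\beta&=\{(\alpha,k,\omega_1):\alpha<\min(\beta,\gamma),\ e_\gamma(\alpha)<k\le e_\beta(\alpha)\}.
\end{align*}
The first set is finite because $e_\gamma$ is finite-to-one, the second by coherence. Removing from $B_\gamma$ the finitely many cells that contain these points leaves a neighborhood of $x$ missing $F$.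
\end{itemize}
Since $Y=\bigcup_nK_n$, it is $\sigma$-compact.

Suppose that compact sets $H_n$ witness that $Y$ is hemicompact. Each $L_\beta$ lies in some $H_n$, so there are $n$ and an uncountable $\Gamma\subset\Lambda$ such that $L_\beta\subset H_n$ for all $\beta\in\Gamma$. For $\alpha<\omega_1$ the set $H_n\cap C_\alpha$ is compact and does not contain $t_\alpha$. So it is covered by the disjoint open sets $A_{\alpha,k}$, $k<\omega$, and meets only finitely many of them. Let $f(\alpha)<\omega$ be such that $k\le f(\alpha)$ whenever $(\alpha,k,\omega_1)\in H_n$. If $\alpha<\beta\in\Gamma$, then $(\alpha,e_\beta(\alpha),\omega_1)\in L_\beta\subset H_n$, and therefore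
\[
e_\beta(\alpha)\le f(\alpha)\qquad(\alpha<\beta,\ \beta\in\Gamma).
\]
The function $f$ has some constant value $m$ on an uncountable set $T\subset\omega_1$. Choose $\beta\in\Gamma$ larger than the first $\omega$ elements of $T$. Then $e_\beta\le m$ on the infinite set $T\cap\beta$, which contradicts that $e_\beta$ is finite-to-one.
\end{proof}

\begin{lemma}\label{lem:Z}
$Z$ is dense in $M$, $\omega$-bounded and first countable, and its isolated points are dense in it.
\end{lemma}

\begin{proof}
\emph{Dense.} By Lemma~\ref{lem:M}(i), the point $(\alpha,k,\omega_1)$ is in the closure of $\{(\alpha,k,\xi):\xi<\omega_1\}\subset Z$. By Lemma~\ref{lem:M}(iii), $\infty$ is in the closure of $\{t_\alpha:\alpha<\omega_1\}\subset Z$.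

\emph{$\omega$-bounded.} Let $S\subset Z$ be countable. Choose $\eta\in\Lambda$ larger than all the (countable) ordinals $\alpha$, $\xi$, $\beta$ occurring in the points $(\alpha,k,\xi)$, $t_\alpha$, $s_\beta$ of $S$. Then $S$ is contained in
\[
F_\eta=\{(\alpha,k,\xi):\alpha<\eta,\ \xi\le\eta\}\cup\{t_\alpha:\alpha<\eta\}\cup\{s_\beta:\beta\in\Lambda,\ \beta\le\eta\},
\]
which is a subset of $Z$. It is obtained from the compact set $B_\eta$ by removing the open sets $A_{\alpha,k}\setminus A_{\alpha,k}(\eta)$ for $\alpha<\eta$, $k>e_\eta(\alpha)$. So $F_\eta$ is compact, and the closure of $S$ in $Z$, a closed subset of $F_\eta$, is compact.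

\emph{First countable.} Each point of $Z$ is the intersection of countably many clopen subsets of $M$:
\begin{align*}
\{(\alpha,k,\xi)\}&=A_{\alpha,k}(\xi)\setminus\bigcup_{\zeta<\xi}A_{\alpha,k}(\zeta)\qquad(\xi<\omega_1),\\
\{t_\alpha\}&=C_\alpha\setminus\bigcup_{k<\omega}A_{\alpha,k},\\
\{s_\beta\}&=B_\beta\setminus\Bigl(\bigcup_{\delta\in\Lambda\cap\beta}B_\delta\cup\bigcup_{\alpha<\beta}C_\alpha\Bigr)\qquad(\beta\in\Lambda).
\end{align*}
So $\{z\}$, for $z\in Z$, is the intersection of a decreasing sequence of clopen sets $D_n$. If $G\ni z$ is open in $M$, then the increasing open sets $M\setminus D_n$ cover the compact set $M\setminus G$, and hence $D_n\subset G$ for some $n$. Thus each $z\in Z$ has a countable local base even in $M$.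

\emph{Isolated points.} Let $D$ be the set of all points $(\alpha,k,\xi)$ with $\xi\in\omega_1\setminus\Lambda$. It is a subset of $Z$. By Lemma~\ref{lem:M}(i), each point of $D$ is isolated in $M$, and every point of $A_{\alpha,k}$ is in the closure of $D$. By Lemma~\ref{lem:M}(ii), every neighborhood of $t_\alpha$ contains cells, so $t_\alpha\in\overline D$. By Lemma~\ref{lem:M}(iii), $s_\beta\in\overline{\{t_\alpha:\alpha<\beta\}}\subset\overline D$ for $\beta\in\Lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:M}, \ref{lem:Y} and~\ref{lem:Z}, Proposition~\ref{prop:reduction} applies to $M$, $Z$ and $Y$. So $X=Z^\omega$ is homogeneous, \v{C}ech-complete, $\omega$-bounded, countably compact, first countable, zero-dimensional, and not ultracomplete. Its weight is at most that of $M^\omega$, hence at most $\omega_1$.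

A countably compact space of countable weight is Lindel\"of and therefore compact, hence ultracomplete. So the weight of $X$ is exactly $\omega_1$, and no countably compact space that fails to be ultracomplete has smaller weight.
\end{proof}

\section{Countable products}\label{sec:product}

In the argument of Example~\ref{ex:first}(c) the ordinal $\eta$ provided a cluster point in all coordinates at once. In Theorem~\ref{thm:product} we find one by passing to subsequences. Countable compactness and the hemicompactness of each remainder give a cluster point in each coordinate, and first countability turns it into the limit of a subsequence.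

\begin{proof}[Proof of Theorem~\ref{thm:product}]
Let $X=\prod_iZ_i$ and $Y_i=\beta Z_i\setminus Z_i$. Then $\prod_i\beta Z_i$ is a compactification of $X$ with remainder $Y=\bigcup_i\pi_i^{-1}(Y_i)$.

Let $X$ be ultracomplete. Then $Y$ is hemicompact by Lemma~\ref{lem:remainder}. Fix $i$ and points $z_j\in Z_j$ for $j\ne i$. The closed set of all $x\in\prod_j\beta Z_j$ with $x(j)=z_j$ for $j\ne i$ meets $Y$ in a copy of $Y_i$. So $Y_i$ is hemicompact, and $Z_i$ is ultracomplete by Lemma~\ref{lem:remainder}.

Conversely, let every $Z_i$ be ultracomplete. By Lemma~\ref{lem:remainder}, each $Y_i$ is hemicompact, witnessed by an increasing sequence $(H^i_n)_n$. Put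
\[
\mathcal H_n=\bigcup_{i\le n}\pi_i^{-1}(H^i_n),
\]
a compact subset of $Y$. Suppose that a compact $L\subset Y$ lies in no $\mathcal H_n$, and choose $y_n\in L\setminus\mathcal H_n$. Then $y_n(i)\notin H_n^i$ for $i\le n$.

\emph{Claim. For every $i$ and every infinite $N\subset\omega$, the sequence $(y_n(i))_{n\in N}$ has a cluster point in $Z_i$.} If infinitely many of its terms are in $Z_i$, this follows from the countable compactness of $Z_i$. Otherwise, after omitting finitely many elements of $N$, we may assume that all terms are in $Y_i$. If all cluster points in $\beta Z_i$ were in $Y_i$ as well, then the closure of $\{y_n(i):n\in N\}$, which consists of terms and cluster points, would be a compact subset of $Y_i$, and hence contained in some $H^i_m$. For $n\in N$ with $n\ge\max(m,i)$ this gives $y_n(i)\in H^i_m\subset H^i_n$, a contradiction.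

Every $z\in Z_i$ has a countable local base in $\beta Z_i$. Indeed, let $W_n$ be open in $\beta Z_i$ such that the sets $W_n\cap Z_i$ form a local base at $z$ in $Z_i$. Given an open $G\ni z$ in $\beta Z_i$, choose an open $G'\ni z$ with $\overline{G'}\subset G$, and $n$ with $W_n\cap Z_i\subset G'$. As $Z_i$ is dense in $\beta Z_i$, we have $W_n\subset\overline{W_n\cap Z_i}\subset\overline{G'}\subset G$.

So a cluster point in $Z_i$ is the limit of a subsequence. Applying the claim to $i=0,1,\dots$ in turn, we obtain infinite sets $N_0\supset N_1\supset\cdots$ and points $p_i\in Z_i$ such that $y_n(i)\to p_i$ as $n\to\infty$ in $N_i$. Choose $n_0<n_1<\cdots$ with $n_j\in N_j$. Then $y_{n_j}(i)\to p_i$ as $j\to\infty$ for every $i$, so $y_{n_j}\to p=(p_i)_i\in X$. Since $L$ is closed, $p\in L\cap X$, contradicting $L\subset Y$. Hence every compact subset of $Y$ lies in some $\mathcal H_n$, and $X$ is ultracomplete by Lemma~\ref{lem:remainder}.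
\end{proof}

\begin{remark}
By a theorem of Dow and Pearl \cite{DowPearl}, $Z^\omega$ is homogeneous for every first countable zero-dimensional $Z$. Hence, if $Z$ is nonempty, first countable, zero-dimensional, countably compact and \v{C}ech-complete, then $Z^\omega$ is homogeneous, countably compact and \v{C}ech-complete, and by Theorem~\ref{thm:product} it is ultracomplete exactly when $Z$ is. (A first countable countably compact space is sequentially compact, and countable products preserve sequential compactness, which implies countable compactness. The remainder of $Z^\omega$ in $(\beta Z)^\omega$ is $\sigma$-compact because $\beta Z\setminus Z$ is.) Both cases occur with $Z^\omega$ not locally compact: $\omega_1^\omega$ is ultracomplete, and the space of Theorem~\ref{thm:main} is not. The proof of Theorem~\ref{thm:main} does not use \cite{DowPearl}. Corollary~\ref{cor:power} suffices, since the isolated points of $Z$ are dense.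
\end{remark}

\begin{remark}
A homogeneous countably compact \v{C}ech-complete space that is also paracompact is compact, because countably compact paracompact spaces are compact. So it is ultracomplete.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Source} \emph{\v{C}ech-completeness and ultracompleteness in ``nice'' spaces}, \url{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc0203/Lopez.pdf}.

\bibitem{DowPearl} Dow and Pearl, Proc. Amer. Math. Soc. 125 (1997), 2503--2510.

\bibitem{Engelking} Engelking, \emph{General Topology}.

\end{thebibliography}

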